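# Meromorphic continuation of periodic dressing chains of odd period

## 1. The chain, its local solutions, and the words for poles and growth

**Definition 1 (dressing chain).** Let $N\ge 1$ and let $\alpha_1,\dots,\alpha_N\in\mathbb C$. The periodic dressing chain of period $N$ is the system
$$(f_i+f_{i+1})'=f_i^2-f_{i+1}^2+\alpha_i,\qquad i=1,\dots,N,\tag{1}$$
for functions $f_1,\dots,f_N$ of a complex variable $z$, with indices modulo $N$, so $f_{N+1}=f_1$. We put $\alpha=\alpha_1+\dots+\alpha_N$. For odd $N$ we write $N=2g+1$.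

Summing (1), the squares cancel, $2\sum f_i'=\alpha$, and so
$$f_1+\dots+f_N=\tfrac{\alpha}{2}z+c .\tag{2}$$

*Example: $N=3$ and Painlevé IV.* Let $N=3$, $\alpha=-2$, and translate $z$ so that $f_1+f_2+f_3=-z$. Put $w=-(z+f_1)=f_2+f_3$ and $d=f_2-f_3$. Equation $i=2$ reads $w'=wd+\alpha_2$. Subtracting equation $i=3$ from equation $i=1$, and using $f_1=-z-w$ and $f_2^2+f_3^2=\frac12(w^2+d^2)$,
$$d'=2f_1^2-f_2^2-f_3^2+\alpha_1-\alpha_3=2(z+w)^2-\tfrac12(w^2+d^2)+\alpha_1-\alpha_3 .$$
Now $2ww''=2w'(wd)+2w^2d'$. Insert $wd=w'-\alpha_2$ and $w^2d^2=(w'-\alpha_2)^2$: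
$$2ww''=2w'(w'-\alpha_2)-(w'-\alpha_2)^2+4w^2(z+w)^2-w^4+2(\alpha_1-\alpha_3)w^2 .$$
After expansion this is
$$2ww''=w'^2+3w^4+8zw^3+4(z^2-a)w^2+2b,\qquad a=\tfrac12(\alpha_3-\alpha_1),\quad b=-\tfrac12\alpha_2^2,$$
the Painlevé-IV equation. This is why the chains of odd period are regarded as higher analogues of PIV (the PIV-hierarchy).

**Definition 2 (solution, meromorphic extension).** A solution is a tuple $(f_1,\dots,f_N)$ of functions that are analytic near some point $z_0\in\mathbb C$ and satisfy (1) there. It extends meromorphically to $\mathbb C$ if there are meromorphic functions on $\mathbb C$ that agree with $f_1,\dots,f_N$ near $z_0$.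

*Example.* Near $z_0=1$ the function $1/z$ extends meromorphically. A branch of $\sqrt z$ does not: an extension $u$ would satisfy $u^2=z$, but the order of $u^2$ at $0$ is even and that of $z$ is $1$.

**Definition 3 (residue path).** A closed cyclic path of length $N$ is a sequence $n_1,\dots,n_N,n_{N+1}=n_1$ in $\mathbb Z_{\ge0}$ with steps $n_{i+1}-n_i\in\{1,-1,0\}$, where a step $0$ is allowed only at height $0$. Its residue vector $(r_1,\dots,r_N)$ is given by $r_i=n_i+1$ if step $i$ goes up, $r_i=-n_i$ if it goes down, and $r_i=0$ if it is a step $0$.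

*Example.* For $N=3$ the path $0,1,0,0$ (up, down, step $0$) gives $(1,-1,0)$. The other paths are its cyclic shifts and the constant path at height $0$, which gives $(0,0,0)$.

**Definition 4 (Nevanlinna characteristic).** For $f$ meromorphic on $\mathbb C$ let $n(t,f)$ be the number of poles in $|z|\le t$, with multiplicity, and
$$T(r,f)=\frac1{2\pi}\int_0^{2\pi}\log^+|f(re^{i\phi})|\,d\phi+\int_0^r\frac{n(t,f)-n(0,f)}t\,dt+n(0,f)\log r .$$

We use three textbook facts. If $f$ is entire, $T(r,f)\le\log^+\max_{|z|=r}|f|$. For $r\ge1$, $T(r,fh)\le T(r,f)+T(r,h)$. If $f\not\equiv0$, Jensen's formula gives $T(r,1/f)=T(r,f)+O(1)$.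

*Example.* For $f=e^z$ there are no poles and $T(r,f)=\frac1{2\pi}\int_0^{2\pi}(r\cos\phi)^+d\phi=r/\pi$.

## 2. Do all local solutions extend to the whole plane?

The problem comes from "Monodromy-Free Schrödinger Operators" (http://www.newton.ac.uk/files/seminar/20060922153016301-150270.pdf), where the following is conjectured: all solutions of the dressing chain (or PIV-hierarchy) are meromorphic in the whole complex plane. We must prove or disprove it for every odd $N$ and all constants $\alpha_i$. It is true.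

**Theorem 1.** Let $N$ be odd and $\alpha_1,\dots,\alpha_N\in\mathbb C$. Every local analytic solution $(f_1,\dots,f_N)$ of the dressing chain extends componentwise to meromorphic functions on $\mathbb C$.

**Theorem 2.** Let $N=2g+1$ be odd in parts 1 and 2.

1. *Growth.* $f_i=(\text{entire})/\tau$ with a common entire denominator $\tau$. The numerators and $\tau$ are $O(e^{C|z|^4})$ as $|z|\to\infty$, and $O(e^{C|z|^2})$ if $\alpha=0$. Hence $T(r,f_i)=O(r^4)$ in general and $T(r,f_i)=O(r^2)$ if $\alpha=0$. For $\alpha=0$ the exponent $2$ is sharp for every odd $N\ge3$. (Sharpness of the exponent $4$ is not claimed.)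
2. *Poles.* All poles of the $f_i$ are simple with integer residues, $|r_i|\le g$. A vector $(r_1,\dots,r_N)$ is the residue vector of some solution at some point (for some constants $\alpha_i$) if and only if it is the residue vector of a closed cyclic path as in Definition 3. All these vectors, in particular $(1,\dots,g,-g,\dots,-1,0)$, occur for every prescribed value of $\alpha$.
3. *Oddness is needed.* For every even $N$ there are non-meromorphic solutions. For every even $N\ge4$ they exist also with $\alpha\ne0$.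

## 3. Periods one, two and three by hand

For $N=1$ the chain is $2f_1'=\alpha_1$, so $f_1$ is a polynomial of degree at most $1$. Theorem 1 holds, and we take $\tau=1$.

For $N=2$ and $\alpha_1=\alpha_2=0$, the pair $f_1=-h$, $f_2=h$ solves the chain for every analytic $h$: both sides of both equations vanish. With $h=\sqrt z$ near $z=1$ the solution is not meromorphic. So parity matters, and the reason is visible: for even $N$ the sums $f_i+f_{i+1}$ do not determine the $f_i$. For odd $N$ they do. The alternating sum telescopes,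
$$\sum_{k=0}^{N-1}(-1)^k(f_{i+k}+f_{i+k+1})=f_i+(-1)^{N-1}f_{i+N}=2f_i .\tag{3}$$
Applying (3) to the derivatives turns the chain into a system $f_i'=$ (polynomial in $f_1,\dots,f_N$). So for odd $N$ a solution near $z_0$ is determined by $f_1(z_0),\dots,f_N(z_0)$.

For $N=3$ and $b\in\mathbb C$ consider $f=(\tfrac1z+bz,\,-\tfrac1z+bz,\,bz)$ with $(\alpha_1,\alpha_2,\alpha_3)=2b(-1,2,2)$. In the first equation, $(f_1+f_2)'=2b$ and $f_1^2-f_2^2+\alpha_1=2bz\cdot\frac2z-2b=2b$. In the second, the left side is $\frac1{z^2}+2b$ and the right side is $\frac1{z^2}-2b+4b$. In the third, the left side is $-\frac1{z^2}+2b$ and the right side is $-\frac1{z^2}-2b+4b$. The residues $(1,-1,0)$ are those of the path in Definition 3.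

## 4. Laurent series at a pole: what they give and where they stop

The natural first approach is to insert a Laurent series at a singular point. This proves all of part 2 of Theorem 2.

**Step 1: poles are simple.** Let $N$ be odd and let $f_1,\dots,f_N$ be meromorphic near $z_0$, satisfy (1), and not all be holomorphic at $z_0$. Let $q\ge1$ be the maximal pole order at $z_0$ and $a_i$ the coefficient of $(z-z_0)^{-q}$ in $f_i$. If $q\ge2$ then $2q>q+1$, so in (1) the power $(z-z_0)^{-2q}$ occurs only in the squares, and $a_i^2=a_{i+1}^2$ for all $i$. Thus $a_i=\pm a$ with one $a\ne0$. By (2), $\sum f_i$ is a polynomial, so $\sum a_i=0$. A sum of an odd number of terms $\pm a$ is not $0$. Hence $q=1$.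

**Step 2: residues are integers.** At any point, with or without a pole, compare the coefficients of $(z-z_0)^{-2}$: $-(r_i+r_{i+1})=r_i^2-r_{i+1}^2$, that is,
$$(r_i+r_{i+1})(r_i-r_{i+1}+1)=0.\tag{4}$$
So $r_{i+1}=r_i+1$ or $r_{i+1}=-r_i$. With $\nu_i=r_i-\frac12$ this says $\nu_{i+1}=\nu_i+1$ or $\nu_{i+1}=-(\nu_i+1)$. Going once around gives $\nu_1=\pm\nu_1+k$ with $k$ a sum of $N$ terms $\pm1$, so $k$ is odd. The sign $+$ would force $k=0$. So $2\nu_1=k$ is odd and $r_1=\frac{k+1}2\in\mathbb Z$. The same holds for every $r_i$.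

**Step 3: residues form a path.** Put $n_i=|\nu_i|-\frac12\in\mathbb Z_{\ge0}$. If $\nu_i>0$, then $r_i=n_i+1$ and $|\nu_{i+1}|=\nu_i+1$, so $n_{i+1}=n_i+1$: a step up. If $\nu_i<0$, then $\nu_i=-(n_i+\frac12)$, $r_i=-n_i$ and $|\nu_{i+1}|=|\frac12-n_i|$. For $n_i\ge1$ this gives $n_{i+1}=n_i-1$, a step down. For $n_i=0$ it gives $n_{i+1}=0$ and $r_i=0$, a step $0$. This is the rule of Definition 3. (If all $f_i$ are holomorphic at $z_0$, the path is constant at height $0$.)

**Step 4: the bound $|r_i|\le g$.** A closed path has as many up steps as down steps. As $N$ is odd, it has at least one step $0$, so it visits height $0$. At most $2g$ steps remain, so there are at most $g$ up steps, and starting from height $0$ we get $n_i\le g$ for all $i$. For an up step $r_i=n_{i+1}\le g$. For a down step $|r_i|=n_i\le g$.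

**Step 5: every path occurs, for every $\alpha$.** First, a path satisfies (4). After a step up with $r_i=n+1$ comes a step up with $r_{i+1}=n+2=r_i+1$, or a step down with $r_{i+1}=-(n+1)=-r_i$. After a step down with $r_i=-n$ comes a step down with $r_{i+1}=-(n-1)=r_i+1$, or a step up with $r_{i+1}=n=-r_i$, or, if $n=1$, a step $0$ with $r_{i+1}=0=r_i+1$. After a step $0$ comes $r_{i+1}=0=-r_i$ or $r_{i+1}=1=r_i+1$.

Now take any $b\in\mathbb C$ and $f_i=r_i/z+bz$. By (4), $r_i^2-r_{i+1}^2=-(r_i+r_{i+1})$, so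
$$f_i^2-f_{i+1}^2+\alpha_i=-\frac{r_i+r_{i+1}}{z^2}+2b(r_i-r_{i+1})+\alpha_i .$$
This equals $(f_i+f_{i+1})'=-\frac{r_i+r_{i+1}}{z^2}+2b$ for $\alpha_i=2b(1-r_i+r_{i+1})$. Then $\alpha=2bN$, which is arbitrary. The path $0,1,\dots,g,g-1,\dots,0,0$ gives $(1,\dots,g,-g,\dots,-1,0)$. Part 2 of Theorem 2 is proved.

**Where this stops.** Every step began with a Laurent series at $z_0$, so it assumed what Theorem 1 asserts. The method never sees a point at which analytic continuation of a solution breaks down in some other way. This gap is real, as a one-line equation shows. For $y'=-\frac12y^3$, a pole of order $q$ would need $q+1=3q$, which is impossible; so Laurent series show no bad pole. Yet $y=(z-z_0)^{-1/2}$ is a solution. We need an argument that produces the solution globally.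

## 5. The chain as a zero-curvature equation

From here on $N\ge3$ is odd. System (1) is autonomous, so we write $z=z_0+x$ and study solutions given near $x=0$; a prime is $d/dx$. Let $\vartheta=\lambda\partial_\lambda$, and let $|\cdot|$ be the operator norm on $M_N(\mathbb C)$.

**Definition 5 (cyclic matrix and its splitting).** $P$ is the matrix with $P_{i,i+1}=1$ (indices mod $N$) and all other entries $0$. Let $\mathcal C$ be the commutant of $P$, and $\mathcal O=\{[P,X]\}$ the image of $\operatorname{ad}P$. Let $\pi(X)=\frac1N\sum_{k=0}^{N-1}P^kXP^{-k}$.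

*Example.* For $N=3$,
$$P=\begin{pmatrix}0&1&0\\0&0&1\\1&0&0\end{pmatrix},$$
$\mathcal C$ consists of the circulant matrices $aI+bP+cP^2$, and $\pi(\mathrm{diag}(d_1,d_2,d_3))=\frac13(d_1+d_2+d_3)I$, because conjugation by $P$ shifts the diagonal. So $\mathrm{diag}(1,-1,0)$ lies in $\ker\pi=\mathcal O$.

The facts we need are these. $P$ is unitary with eigenvectors $(\zeta,\zeta^2,\dots,\zeta^N)^T$ and eigenvalues $\zeta$, $\zeta^N=1$, which are distinct. In this eigenbasis $\operatorname{ad}P$ multiplies the matrix entry at $(\zeta,\eta)$ by $\zeta-\eta$. So $\mathcal C$ is the space of diagonal and $\mathcal O$ that of off-diagonal matrices in the eigenbasis, $M_N(\mathbb C)=\mathcal C\oplus\mathcal O$, $\mathcal C$ is commutative, and $\mathcal{OC},\mathcal{CO}\subset\mathcal O$. The entry of $P^kXP^{-k}$ at $(\zeta,\eta)$ is $(\zeta/\eta)^k$ times that of $X$, and averaging over $k$ kills it unless $\zeta=\eta$. So $\pi$ is the projection onto $\mathcal C$ along $\mathcal O$,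 and $|\pi(X)|\le|X|$. Finally, $\operatorname{ad}P^2$ multiplies by $\zeta^2-\eta^2$. Since $-1$ is not an $N$-th root of unity for odd $N$, this is nonzero for $\zeta\ne\eta$, and
$$\operatorname{ad}P^2:\mathcal O\to\mathcal O\ \text{ is bijective.}\tag{5}$$

Put $\beta=-\alpha/N$ and choose $E_0=\mathrm{diag}(\varepsilon_i)$ with $\varepsilon_i-\varepsilon_{i+1}=\alpha_i+\beta$. This can be solved cyclically because $\sum(\alpha_i+\beta)=0$.

**Lemma 1.** Let $F=\mathrm{diag}(f_1,\dots,f_N)$ be holomorphic in $x$, $s$ a scalar function, and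
$$U=F-sI-\lambda P,\qquad M=-\lambda^2P^2+\lambda(FP+PF)+E_0 .$$
Then $M'=\beta\,\vartheta U+[U,M]$ if and only if $f_1,\dots,f_N$ satisfy (1).

*Proof.* The scalar $s$ drops out of $[U,M]$, and $\vartheta U=-\lambda P$. Compare powers of $\lambda$. At $\lambda^3$: $[P,P^2]=0$. At $\lambda^2$: $-[F,P^2]-[P,FP+PF]=-FP^2+P^2F-P^2F+FP^2=0$. At $\lambda^0$: $E_0'=0=[F,E_0]$, as both matrices are diagonal. At $\lambda^1$:
$$(FP+PF)'=-\beta P+[F,FP+PF]-[P,E_0]=-\beta P+F^2P-PF^2+E_0P-PE_0 .$$
For diagonal $X$ we have $(XP)_{i,i+1}=X_{ii}$ and $(PX)_{i,i+1}=X_{i+1,i+1}$. So the $(i,i+1)$ entry is $(f_i+f_{i+1})'=-\beta+f_i^2-f_{i+1}^2+\varepsilon_i-\varepsilon_{i+1}=f_i^2-f_{i+1}^2+\alpha_i$. $\square$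

Here is what this suggests. Given a solution near $0$, let $Y(x,\lambda)$ solve $Y'=UY$, $Y(0)=I$; it is entire in $\lambda$. Put $M_0=M|_{x=0}$ and $W=MY-\beta\vartheta Y-YM_0$. Then $W(0)=0$, and
$$W'=(M'-\beta\vartheta U)Y+MUY-U(\beta\vartheta Y+YM_0)=[U,M]Y+MUY-U(MY-W)=UW,$$
so $W=0$ and $MY=\beta\vartheta Y+YM_0$. Suppose a series $H=I+\sum_{k\ge1}H_k\lambda^{-k}$ brings $M_0$ to a form $D$ with coefficients in $\mathcal C$, meaning $\beta\vartheta H=M_0H-HD$. Then $\Phi=YHe^{x\lambda P}$ should satisfy, at least formally, $\beta\vartheta\Phi=M\Phi-\Phi(D-\beta x\lambda P)$, which is the equation that brings $M(x)$ to such a form. So we expect $\Phi=I+O(\lambda^{-1})$. Now reverse the logic. The series $He^{x\lambda P}$ depends only on the initial data $f(0)$. We look for a $Y$ with nonnegative powers of $\lambda$ and a $\Phi=I+(\text{negative powers})$ such that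
$$Y\cdot He^{x\lambda P}=\Phi,\tag{6}$$
and read off the solution of the chain from them.

## 6. The formal solution at $\lambda=\infty$ and its growth

Let $F_0=\mathrm{diag}(f_i(0))$, $s_0=\frac1N\operatorname{tr}F_0$, $B_0=F_0P+PF_0$, $M_0=-\lambda^2P^2+\lambda B_0+E_0$.

**Lemma 2.** There are unique formal series $H=I+\sum_{k\ge1}H_k\lambda^{-k}$ with $H_k\in\mathcal O$ and $D=-\lambda^2P^2+\sum_{j\ge-1}D_j\lambda^{-j}$ with $D_j\in\mathcal C$ such that
$$\beta\,\vartheta H=M_0H-HD .\tag{7}$$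
Moreover $D_{-1}=2s_0P$. Let $\theta=\frac12$ in general and $\theta=0$ if $\beta=0$. There is $B\ge1$ with
$$|H_k|\le B^k(k!)^\theta,\qquad|\hat H_k|\le B^k(k!)^\theta\quad(k\ge0),\qquad H^{-1}=\sum_{k\ge0}\hat H_k\lambda^{-k},$$
and $|D_j|\le C^{j+1}(j!)^\theta$ for $j\ge0$, with some $C$.

*Example.* If $F_0=0$ and all $\alpha_i=\alpha/N$, we may take $E_0=0$. Then $M_0=-\lambda^2P^2$, $H=I$, $D=M_0$.

**Step 1: recursion, existence, uniqueness.** Put $H_0=I$, $H_{-1}=0$. The coefficients of $\lambda^2$ in (7) agree. For $k\ge1$ the coefficient of $\lambda^{2-k}$ gives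
$$[P^2,H_k]+D_{k-2}=B_0H_{k-1}+E_0H_{k-2}+\beta(k-2)H_{k-2}-\sum_{m=1}^{k-1}H_mD_{k-2-m}.\tag{8}$$
Apply $\pi$. It kills $[P^2,H_k]\in\mathcal O$. It kills $\beta(k-2)H_{k-2}$: for $k=2$ the factor is $0$, otherwise $H_{k-2}\in\mathcal O$. It kills $H_mD_{k-2-m}\in\mathcal{OC}\subset\mathcal O$. Hence
$$D_{k-2}=\pi(B_0H_{k-1}+E_0H_{k-2}),\tag{9}$$
and the $\mathcal O$-component of (8) determines $H_k\in\mathcal O$ uniquely by (5). For $k=1$, $D_{-1}=\pi(F_0P+PF_0)=2\pi(F_0)P=2s_0P$, since $P$ shifts the entries of $F_0$.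

**Step 2: bound for $H$.** Let $h_k=|H_k|$. By (9), $|D_{k-2-m}|\le|B_0|h_{k-1-m}+|E_0|h_{k-2-m}$. So with a constant $c$, for $k\ge1$,
$$h_k\le c\Big(h_{k-1}+(1+|\beta|k)h_{k-2}+\sum_{m=1}^{k-1}h_m(h_{k-1-m}+h_{k-2-m})\Big).\tag{10}$$
We claim $h_k\le A^k(k!)^\theta/(k+1)^2$ for $A$ large. The weight $(k+1)^{-2}$ tames the convolution:
$$\sum_{m=0}^n\frac1{(m+1)^2(n-m+1)^2}\le\frac4{(n+2)^2}\cdot2\cdot\frac{\pi^2}6\le\frac{16}{(n+1)^2},\tag{11}$$
because one of $m+1$, $n-m+1$ is at least $(n+2)/2$. The claim holds for $k=0$. Assume it below $k$, and let $A\ge1$. The terms on the right of (10), without $c$, are bounded as follows.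

- $h_{k-1}\le4A^{k-1}(k!)^\theta/(k+1)^2$, since $(k+1)/k\le2$.
- For $k\ge2$, $(1+|\beta|k)h_{k-2}\le9(1+\sqrt2|\beta|)A^{k-2}(k!)^\theta/(k+1)^2$. Here $(k+1)/(k-1)\le3$, and if $\beta\ne0$, then $\theta=\frac12$ and $k((k-2)!)^{1/2}\le\sqrt2(k!)^{1/2}$, which is $k^2\le2k(k-1)$. If $\beta=0$, the factor $k$ is absent.
- $\sum h_mh_{k-1-m}\le A^{k-1}((k-1)!)^\theta\cdot16/k^2\le64A^{k-1}(k!)^\theta/(k+1)^2$, by (11) and $m!(n-m)!\le n!$.
- For $k\ge2$, $\sum h_mh_{k-2-m}\le A^{k-2}((k-2)!)^\theta\cdot16/(k-1)^2\le144A^{k-2}(k!)^\theta/(k+1)^2$.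

So $h_k\le c\,C_1A^{k-1}(k!)^\theta/(k+1)^2$ with $C_1$ depending only on $\beta$, and the claim follows with $A=\max(1,cC_1)$.

**Step 3: bounds for $H^{-1}$ and $D$.** We have $\hat H_0=I$ and $\hat H_n=-\sum_{m=1}^nH_m\hat H_{n-m}$. Let $B=16A$. For $m\ge1$, $A^mB^{n-m}=16^{-m}B^n\le B^n/16$, so by induction and (11), $|\hat H_n|\le\frac{B^n}{16}(n!)^\theta\frac{16}{(n+1)^2}=B^n(n!)^\theta/(n+1)^2$. Finally, by (9), $|D_j|\le|B_0|B^{j+1}((j+1)!)^\theta+|E_0|B^j(j!)^\theta$, and $(j+1)^\theta\le2^j$ gives the last bound. $\square$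

**A symmetry.** It will later force certain matrices to be diagonal. Let $\omega=e^{2\pi i/N}$ and $\Omega=\mathrm{diag}(\omega,\omega^2,\dots,\omega^N)$. Then $\Omega P\Omega^{-1}=\omega^{-1}P$. For $X=\sum X_n\lambda^n$ put $(\sigma X)_n=\omega^n\Omega X_n\Omega^{-1}$, i.e. $(\sigma X)(\lambda)=\Omega X(\omega\lambda)\Omega^{-1}$. This is multiplicative, commutes with $\vartheta$, and fixes $\lambda P$ and all diagonal matrices (as coefficients of $\lambda^0$), hence also $M_0$. Conjugation by $\Omega$ preserves $\mathcal C$ and $\mathcal O$, since it maps $P$ to a multiple of $P$. So $\sigma H,\sigma D$ satisfy the requirements of Lemma 2, and by uniqueness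
$$\sigma H=H,\qquad\sigma D=D.\tag{12}$$

## 7. When $\alpha\ne0$ there is no circle: an algebra of two-sided series

Equation (6) looks like a Birkhoff factorization: split a matrix function on a circle into a factor holomorphic inside and one holomorphic outside. If $\alpha=0$, then $\theta=0$, $H$ converges for $|\lambda|>B$, and any larger circle is available. If $\alpha\ne0$, Lemma 2 allows $|H_k|$ to grow like $(k!)^{1/2}$, and then we have no circle. The term to blame is $\beta(k-2)H_{k-2}$ in (8). A scalar model shows its effect. The formal solution $u=\sum_{k\ge2}u_k\lambda^{-k}$ of $\lambda^2u-\beta\vartheta u=1$ has $u_2=1$, $u_3=0$, $u_k=-\beta(k-2)u_{k-2}$, so $u_{2m}=(-2\beta)^{m-1}(m-1)!$, and for $\beta\neq0$ the series converges nowhere.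

The way out is to give up functions on a circle and work with coefficients. In the model, multiply by $e^{x\lambda}$. The coefficient of $\lambda^n$, $n\ge0$, is $\sum_ku_kx^{n+k}/(n+k)!$, and it converges for *every* $x\in\mathbb C$, since $1/k!$ beats $(k!)^{1/2}$. The product with $e^{x\lambda P}$ thus makes sense, and is entire in $x$, although $H$ need not converge. We need an algebra in which all this is legal.

**Definition 6.** $\mathcal G$ is the set of $X=\sum_{n\in\mathbb Z}X_n\lambda^n$, $X_n\in M_N(\mathbb C)$, such that for some $C\ge1$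
$$|X_n|\le C^{n+1}(n!)^{-3/4},\qquad|X_{-n}|\le C^{n+1}(n!)^{1/2}\qquad(n\ge0).$$
Put $X_+=\sum_{n\ge0}X_n\lambda^n$, $X_-=X-X_+$, $\mathcal G_+=\{X\in\mathcal G:X=X_+\}$.

*Example.* $e^\lambda I$ and $\sum_{k\ge0}(k!)^{1/2}\lambda^{-k}I$ are in $\mathcal G$. The second converges for no $\lambda$. The $\lambda^0$-coefficient of their product is $\sum_k(k!)^{-1/2}I$.

**Lemma 3.** $\mathcal G$ is an associative algebra, and all products converge absolutely.

*Proof.* Let $X,X'\in\mathcal G$ with common $C$, and $n\ge0$. We use $p!q!\le(p+q)!\le2^{p+q}p!q!$.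

- In $\sum_{p+q=n}|X_p||X_q'|$, the terms with $p,q\ge0$ give at most $(n+1)2^nC^{n+2}(n!)^{-3/4}$.
- There, the terms with one index $-j<0$ give at most $2\sum_{j\ge1}C^{n+2j+2}((n+j)!)^{-3/4}(j!)^{1/2}\le(n!)^{-3/4}C^{n+2}\cdot2\sum_jC^{2j}(j!)^{-1/4}$.
- In $\sum_{p+q=-n}|X_p||X_q'|$, the terms with $p,q\le0$ give at most $(n+1)C^{n+2}(n!)^{1/2}$.
- There, the terms with one index $j>0$ give at most $2\sum_{j\ge1}C^{n+2j+2}((n+j)!)^{1/2}(j!)^{-3/4}\le2C^{n+2}2^{n/2}(n!)^{1/2}\sum_j(\sqrt2C^2)^j(j!)^{-1/4}$.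

The sums over $j$ converge because the decay exponent $\frac34$ exceeds the growth exponent $\frac12$. So $XX'\in\mathcal G$, with a constant depending only on $C$. Applying this to the sequences of norms, triple products converge absolutely, and Fubini–Tonelli gives associativity. $\square$

Some routine facts follow.

Multiplication by $\lambda^{\pm1}$ and $\vartheta$ preserve $\mathcal G$ (they change the bounds by factors at most geometric in $n$), and $\vartheta$ is a derivation. Elements of $\mathcal G_+$ are entire in $\lambda$, and $\mathcal G_+$ is closed under products. Since $\Omega$ is unitary, $\sigma$ is an automorphism of $\mathcal G$, and it commutes with $X\mapsto X_\pm$.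

For a disc $\Delta$ let $\mathcal G(\Delta)$ be the families with $X_n(x)$ holomorphic in $\Delta$ and one $C$ for all $x\in\Delta$. It is an algebra: the series for each coefficient of a product converges uniformly, so the coefficient is holomorphic and may be differentiated termwise. By Cauchy's estimate $|X_n'(x)|\le\delta^{-1}\sup_\Delta|X_n|$ at distance at least $\delta$ from $\partial\Delta$. So $\partial_x$ maps $\mathcal G(\Delta)$ to $\mathcal G(\Delta')$ for smaller concentric $\Delta'$, and the Leibniz rule holds.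

By Lemma 2, $H,H^{-1},D\in\mathcal G$. Also $e^{\pm x\lambda P}\in\mathcal G$, uniformly for bounded $x$, as its coefficients have norm $|x|^n/n!$. Put
$$\Gamma_x=He^{x\lambda P},\qquad\Gamma_x^{-1}=e^{-x\lambda P}H^{-1}.$$
They are inverse to each other by associativity, $\sigma\Gamma_x^{\pm1}=\Gamma_x^{\pm1}$ by (12), and $\partial_x\Gamma_x=\lambda\Gamma_xP$. As the coefficients of $D$ commute with $P$, (7) gives
$$\beta\vartheta\Gamma_x=(M_0H-HD)e^{x\lambda P}+\beta x\lambda HPe^{x\lambda P}=M_0\Gamma_x-\Gamma_xD_x,\qquad D_x=D-\beta x\lambda P.\tag{13}$$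
The $\lambda^1$-coefficient of $D_x$ is $2s(x)P$ with
$$s(x)=s_0-\tfrac{\beta x}2=s_0+\tfrac{\alpha x}{2N}.$$

## 8. The operator $1-K_x$

We want $Y\in\mathcal G_+$ with $(Y\Gamma_x)_+=I$. An approximate inverse of $Y\mapsto(Y\Gamma_x)_+$ is $R\mapsto(R\Gamma_x^{-1})_+$. Indeed, writing $(R\Gamma_x^{-1})_+=R\Gamma_x^{-1}-(R\Gamma_x^{-1})_-$,
$$\big((R\Gamma_x^{-1})_+\Gamma_x\big)_+=R-K_xR,\qquad K_xR=\big((R\Gamma_x^{-1})_-\Gamma_x\big)_+\qquad(R\in\mathcal G_+).\tag{14}$$
The gain is that $K_x$ contains only coefficients of $\Gamma_x$ with index at least $1$. These are tiny, and they vanish at $x=0$, where $\Gamma_0=H$. Written out, $(R\Gamma_x^{-1})_{-j}=\sum_mR_m(\Gamma_x^{-1})_{-j-m}$ for $j\ge1$, so by absolute convergence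
$$(K_xR)_n=\sum_{m\ge0}R_m\kappa_{mn}(x),\qquad\kappa_{mn}(x)=\sum_{j\ge1}(\Gamma_x^{-1})_{-j-m}(\Gamma_x)_{n+j}.\tag{15}$$
We also need
$$\mu_m(x)=\sum_{j\ge1}(\Gamma_x^{-1})_{-j-m}(\Gamma_x)_{j-1}\qquad(m\ge0).$$

**Step 1: estimates for $\Gamma_x^{\pm1}$.** Let $e_\theta(y)=\sum_{k\ge0}y^k(k!)^{\theta-1}$ for $y\ge0$. For $|x|\le r$, $n\ge0$, from $(\Gamma_x)_n=\sum_kH_k\frac{(xP)^{n+k}}{(n+k)!}$ and $(\Gamma_x^{-1})_{-n}=\sum_j\frac{(-xP)^j}{j!}\hat H_{n+j}$,
$$|(\Gamma_x)_n|\le\sum_kB^k(k!)^\theta\frac{r^{n+k}}{n!\,k!}=\frac{r^n}{n!}e_\theta(Br),\tag{16}$$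
$$|(\Gamma_x^{-1})_{-n}|\le\sum_j\frac{r^j}{j!}B^{n+j}(2^{n+j}n!j!)^\theta\le(2B)^n(n!)^\theta e_\theta(2Br).\tag{17}$$
The same kind of estimate shows that all coefficients of $\Gamma_x^{\pm1}$ are locally uniformly convergent power series in $x$, hence entire.

**Step 2: estimates for $\kappa_{mn}$ and $\mu_m$.** In $\kappa_{mn}$ use $((j+m)!)^\theta\le2^{\theta(j+m)}(j!m!)^\theta$ and $(n+j)!\ge n!j!$:
$$|\kappa_{mn}|\le(4B)^m(m!)^\theta\frac{r^n}{n!}\Big(\sum_j(4Br)^j(j!)^{\theta-1}\Big)e_\theta(Br)e_\theta(2Br)\le(4B)^m(m!)^\theta\frac{r^n}{n!}\,\mathcal E(r),\tag{18}$$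
with $\mathcal E(r)=e_\theta(4Br)^3$. In $\mu_m$ put $j=i+1$ and use $((i+1+m)!)^\theta\le2^{i+1+m}(m!)^\theta(i!)^\theta(i+1)^\theta$ and $(i+1)^\theta\le2^i$:
$$|\mu_m|\le4B(4B)^m(m!)^\theta\Big(\sum_i(8Br)^i(i!)^{\theta-1}\Big)e_\theta(Br)e_\theta(2Br)\le4B(4B)^m(m!)^\theta e_\theta(8Br)^3.\tag{19}$$
The series converge locally uniformly in $x$, so $\kappa_{mn}$ and $\mu_m$ are entire.

**Step 3: a Banach space.** Put
$$w_m=(8B)^m(m!)^\theta,\qquad\mathcal B=\Big\{R=\sum_{m\ge0}R_m\lambda^m:\ \|R\|=\sum_m|R_m|w_m<\infty\Big\},$$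
and define $K_x$ on $\mathcal B$ by (15). Since $\theta\le\frac12<\frac34$, $\mathcal G_+\subset\mathcal B$. For $\tilde k_{mn}=\kappa_{mn}w_n/w_m$, (18) gives
$$|\tilde k_{mn}(x)|\le2^{-m}(8Br)^n(n!)^{\theta-1}\mathcal E(r)\qquad(|x|\le r),\tag{20}$$
which is summable over $m,n\ge0$ for every $r$.

**Step 4: smallness near $x=0$.** We have $\kappa_{mn}(0)=0$, as $H$ has no positive powers. By dominated convergence (majorant (20) with $r=1$) there is $\varepsilon\in(0,1)$ such that for $x\in\Delta=\{|x|<\varepsilon\}$ both $\sum_{m,n}|\tilde k_{mn}(x)|$ and the sum of the absolute values of all scalar entries of all $\tilde k_{mn}(x)$ are at most $\frac12$. Then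
$$\|K_xR\|\le\sum_m|R_m|w_m\sum_n|\tilde k_{mn}|\le\tfrac12\|R\|\qquad(x\in\Delta),$$
and $1-K_x$ is invertible on $\mathcal B$.

## 9. Factorization for small $x$, and the chain recovered from it

**Step 1: solve $R=I+K_xR$.** For $x\in\Delta$ let $R=\sum_{p\ge0}K_x^pI\in\mathcal B$. As $\|I\|=w_0=1$, we have $\|K_x^pI\|\le2^{-p}$ and $\|R\|\le2$. The coefficients of $K_x^pI$ are holomorphic by induction on $p$: in $(K_x^pI)_n=\sum_m(K_x^{p-1}I)_m\kappa_{mn}$ the $m$-th term is at most $2^{1-p}|\kappa_{mn}|/w_m=2^{1-p}|\tilde k_{mn}|/w_n$, and (20) gives uniform convergence. So each $R_n(x)$ is holomorphic in $\Delta$. For $n\ge1$, (18) gives $|R_n|\le\sum_m|R_m|(4B)^m(m!)^\theta\frac{\varepsilon^n}{n!}\mathcal E(\varepsilon)\le2\mathcal E(\varepsilon)\varepsilon^n/n!$, and $|R_0|\le2$. Hence $R\in\mathcal G(\Delta)$, $R=R_+$.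

**Step 2: the factors.** Put
$$Y=(R\Gamma_x^{-1})_+,\qquad S=(R\Gamma_x^{-1})_-,\qquad\Phi=Y\Gamma_x=R-S\Gamma_x .$$
By (14), $\Phi_+=R-K_xR=I$. So $\Phi=I+\sum_{k\ge1}G_k(x)\lambda^{-k}\in\mathcal G(\Delta)$, and (6) holds. Since $S_{-j}=\sum_mR_m(\Gamma_x^{-1})_{-j-m}$,
$$G_1=-(S\Gamma_x)_{-1}=-\sum_{j\ge1}S_{-j}(\Gamma_x)_{j-1}=-\sum_{m\ge0}R_m(x)\mu_m(x).\tag{21}$$
At $x=0$: $K_0=0$, $R=I$, $Y=(H^{-1})_+=I$.

**Step 3: a uniqueness tool.** It turns identities modulo negative powers into identities.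

**Lemma 4.** If $x\in\Delta$, $Z\in\mathcal G_+$ and $(Z\Gamma_x)_+=0$, then $Z=0$.

*Proof.* We write $Z$ as $(Q\Gamma_x^{-1})_+$ and use injectivity of $1-K_x$. Put $Q=(ZH)_+e^{x\lambda P}\in\mathcal G_+$. Then $Q\Gamma_x^{-1}=(ZH)_+H^{-1}=Z-(ZH)_-H^{-1}$. The last term has only negative powers, so $(Q\Gamma_x^{-1})_+=Z$. By (14), $0=(Z\Gamma_x)_+=Q-K_xQ$. Since $Q\in\mathcal B$ and $1-K_x$ is injective on $\mathcal B$, $Q=0$, and $Z=0$. $\square$

From now on $\Delta$ is replaced by a slightly smaller concentric disc whenever we differentiate in $x$.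

**Step 4: the equation in $x$.** Let $V=PG_1-G_1P$ and $Z=Y'+\lambda PY-VY\in\mathcal G_+$. From $Y'\Gamma_x=\Phi'-Y\Gamma_x'=\Phi'-\lambda\Phi P$,
$$Z\Gamma_x=\Phi'-\lambda\Phi P+\lambda P\Phi-V\Phi .$$
There are no powers above $\lambda^1$. The $\lambda^1$-coefficient is $-P+P=0$. The $\lambda^0$-coefficient is $-G_1P+PG_1-V=0$. By Lemma 4, $Z=0$:
$$Y'=UY,\qquad U=V-\lambda P,\qquad Y(0)=I.\tag{22}$$
For each fixed $\lambda$ this is a linear ODE in $x$, so $Y(x,\lambda)$ is invertible for all $x\in\Delta$, $\lambda\in\mathbb C$.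

**Step 5: the equation in $\lambda$.** By (13),
$$(\beta\vartheta Y+YM_0)\Gamma_x=\beta\vartheta(Y\Gamma_x)-Y(\beta\vartheta\Gamma_x)+YM_0\Gamma_x=\beta\vartheta\Phi+\Phi D_x .$$
Choose $M=-\lambda^2P^2+\lambda B_x+E_x$ so that $M\Phi-\Phi D_x$ has only negative powers. The $\lambda^2$-coefficients cancel. The $\lambda^1$-coefficient is $-P^2G_1+B_x-2s(x)P+G_1P^2$, and it vanishes for
$$B_x=P^2G_1-G_1P^2+2s(x)P=VP+PV+2s(x)P.\tag{23}$$
The vanishing of the $\lambda^0$-coefficient,
$$-P^2G_2+B_xG_1+E_x-D_0-2s(x)G_1P+G_2P^2=0,$$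
defines $E_x$. Both are holomorphic in $x$. As $\vartheta\Phi$ has only negative powers, $(\beta\vartheta Y+YM_0-MY)\Gamma_x$ has only negative powers, and Lemma 4 gives
$$MY=\beta\vartheta Y+YM_0 .\tag{24}$$
At $x=0$ we have $Y=I$, so $M|_{x=0}=M_0$, i.e. $B_x|_{x=0}=B_0$ and $E_x|_{x=0}=E_0$.

**Step 6: zero curvature.** Differentiate (24) in $x$ and use (22):
$$M'Y+MUY=\beta(\vartheta U)Y+U(\beta\vartheta Y+YM_0)=\beta(\vartheta U)Y+UMY .$$
As $Y$ is invertible,
$$M'=\beta\vartheta U+[U,M].\tag{25}$$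

**Step 7: $V$ and $E_x$ are diagonal, $E_x=E_0$.** Since $\sigma\Gamma_x^{\pm1}=\Gamma_x^{\pm1}$ and $\sigma$ commutes with $(\cdot)_\pm$, (14) gives $\sigma K_xR=K_x\sigma R$, so $\sigma R\in\mathcal G_+\subset\mathcal B$ also solves $\sigma R=I+K_x\sigma R$. Hence $\sigma R=R$, then $\sigma Y=Y$, $\sigma\Phi=\Phi$, and applying $\sigma$ to (24), $\sigma M=M$ because $Y$ is invertible. The $\lambda^{-1}$-coefficient of $\Phi$ gives $\omega^{-1}\Omega G_1\Omega^{-1}=G_1$. With $\Omega P\Omega^{-1}=\omega^{-1}P$ this yields $\Omega V\Omega^{-1}=V$. The $\lambda^0$-coefficient of $M$ gives $\Omega E_x\Omega^{-1}=E_x$. Since $\Omega$ is diagonal with distinct entries, $V$ and $E_x$ are diagonal. The $\lambda^0$-coefficient of (25) is $E_x'=[V,E_x]=0$, so $E_x=E_0$.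

**Step 8: the chain.** Let $F=V+s(x)I=\mathrm{diag}(\hat f_1,\dots,\hat f_N)$. By (23), $B_x=FP+PF$, so $U=F-sI-\lambda P$ and $M$ have the form of Lemma 1. By (25), $\hat f_1,\dots,\hat f_N$ solve (1). At $x=0$, $F(0)P+PF(0)=B_0=F_0P+PF_0$, i.e. $\hat f_i(0)+\hat f_{i+1}(0)=f_i(0)+f_{i+1}(0)$ for all $i$. As $N$ is odd, (3) gives $\hat f_i(0)=f_i(0)$, and by the uniqueness noted after (3), $\hat f_i=f_i$ near $0$. Thus near $x=0$
$$\mathrm{diag}(f_1,\dots,f_N)=s(x)I+PG_1(x)-G_1(x)P.\tag{26}$$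

## 10. An entire determinant and the proof of Theorem 1

By (26) and (21), it remains to continue $R_m=((1-K_x)^{-1}I)_m$ from $\Delta$ to $\mathbb C$. The kernel is entire in $x$, so Cramer's rule should give $R_m$ as a quotient of entire functions.

**Step 1: truncation.** Put $\tilde R_m=R_mw_m$ and $\tilde K=(\tilde k_{mn})$. Multiplying $R_n=\delta_{n0}I+\sum_mR_m\kappa_{mn}$ by $w_n$, we get $\tilde R=(I,0,0,\dots)(1-\tilde K)^{-1}$ for $x\in\Delta$, in $\ell^1$ of block row vectors. Let $\tilde K^{(L)}$ be the part with $0\le m,n\le L$, a finite matrix that is entire in $x$, and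
$$\tau_L=\det(1-\tilde K^{(L)}),\qquad\tilde R^{(L)}=(I,0,\dots,0)(1-\tilde K^{(L)})^{-1},\qquad A^{(L)}_m=\tau_L\tilde R^{(L)}_m\ (m\le L),$$
with $A^{(L)}_m=0$ for $m>L$. By Cramer's rule the scalar entries of $A_m^{(L)}$, $m\le L$, are $\pm$ minors of $1-\tilde K^{(L)}$. So they extend to entire functions.

**Step 2: bounds uniform in $L$.** Hadamard's inequality bounds a determinant by the product of the $\ell^2$-norms of its columns, hence by the product of their $\ell^1$-norms. In an $N\times N$ matrix of operator norm $a$, a column has $\ell^1$-norm at most $Na$. By (20), and $\sum_m2^{-m}=2$, a scalar column in the $n$-th block of $1-\tilde K^{(L)}$ has $\ell^1$-norm at most $1+2N\mathcal E(r)(8Br)^n(n!)^{\theta-1}$. Deleting rows and columns does not increase the resulting product, as all these factors are at least $1$. So for $|x|\le r$, $\tau_L$ and all entries of $A^{(L)}_m$ have modulus at most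
$$\Pi(r)=\prod_{n\ge0}\Big(1+2N\,\mathcal E(r)\,(8Br)^n(n!)^{\theta-1}\Big)^N<\infty .\tag{27}$$

**Step 3: convergence on $\Delta$.** Let $x\in\Delta$, and pad $\tilde K^{(L)}$ by zeros. On $\ell^1$ block rows the norm of an operator is at most the sum of the norms of its blocks. So $\tilde K^{(L)}\to\tilde K$ in norm, with all norms at most $\frac12$, and
$$(1-\tilde K)^{-1}-(1-\tilde K^{(L)})^{-1}=(1-\tilde K^{(L)})^{-1}(\tilde K-\tilde K^{(L)})(1-\tilde K)^{-1}$$
has norm at most $4\|\tilde K-\tilde K^{(L)}\|\to0$. Hence $\tilde R^{(L)}\to\tilde R$. Moreover $\tau_L=\exp\big(-\sum_{p\ge1}\frac1p\operatorname{tr}(\tilde K^{(L)})^p\big)$. The trace of the $p$-th power is a sum of products of $p$ scalar entries. It is dominated by the $p$-th power of the sum of the absolute values of all scalar entries of $\tilde K$, hence by $2^{-p}$ (Step 4 of Section 8). So each trace converges as $L\to\infty$, and by dominated convergence in $p$ so does the exponent. Thus $\tau_L$ converges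 on $\Delta$ to a nonvanishing limit, and $A^{(L)}_m=\tau_L\tilde R_m^{(L)}$ converges on $\Delta$.

**Step 4: convergence on $\mathbb C$.** Vitali's theorem says that a locally uniformly bounded sequence of holomorphic functions on a connected open set which converges on a nonempty open subset converges locally uniformly. By Steps 2 and 3, $\tau_L\to\tau$ and $A_m^{(L)}\to A_m$ locally uniformly on $\mathbb C$, with entire limits. Here $\tau(0)=1$, since $\tilde K(0)=0$, and $\tau$ and the entries of $A_m$ are bounded by $\Pi(r)$ on $|x|\le r$. On $\Delta$, $\tau\neq0$ and $R_m=A_m/(w_m\tau)$.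

**Step 5: continuation.** By (21), on $\Delta$
$$\tau G_1=\mathcal N:=-\sum_{m\ge0}w_m^{-1}A_m\mu_m .$$
By (19) and $|A_m|\le N\Pi(r)$, the $m$-th term is at most $2^{-m}\cdot4BN\,e_\theta(8Br)^3\,\Pi(r)$ for $|x|\le r$. So the series converges locally uniformly on all of $\mathbb C$, $\mathcal N$ is entire, and
$$|\mathcal N(x)|\le8BN\,e_\theta(8Br)^3\,\Pi(r)\qquad(|x|\le r).\tag{28}$$
By (26), near $x=0$,
$$\mathrm{diag}(f_1,\dots,f_N)=s(x)I+\frac{P\mathcal N(x)-\mathcal N(x)P}{\tau(x)} .\tag{29}$$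
The right side is meromorphic on $\mathbb C$. So every $f_i$ extends meromorphically to $\mathbb C$, and the extension solves the chain by the identity theorem. Theorem 1 is proved. $\blacksquare$

*Check on the simplest solution.* Let $f_i(0)=0$, $\alpha_i=\alpha/N$. By the example in Section 6, $H=I$ and $\Gamma_x=e^{x\lambda P}$. Its inverse has no negative powers, so $K_x=0$, $R=I$, $\tau=1$, $G_1=0$, and (29) gives $f_i=s(x)=\frac{\alpha x}{2N}$. Indeed $(f_i+f_{i+1})'=\alpha/N=\alpha_i$.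

## 11. Growth bounds, and elliptic solutions for $\alpha=0$

Here we prove part 1 of Theorem 2. The case $N=1$ was settled in Section 3. Let $N\ge3$ and $p=1/(1-\theta)$, so $p=2$ in general and $p=1$ if $\alpha=0$.

**Step 1: size of $e_\theta$.** We have $e_0(y)=e^y$, and by Cauchy–Schwarz
$$e_{1/2}(y)=\sum_j\frac{(\sqrt2\,y)^j}{(j!)^{1/2}}2^{-j/2}\le\Big(\sum_j\frac{(2y^2)^j}{j!}\Big)^{1/2}\Big(\sum_j2^{-j}\Big)^{1/2}=\sqrt2\,e^{y^2}.$$
So $\mathcal E(r)$ and $e_\theta(8Br)^3$ are at most $e^{C(1+r^p)}$.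

**Step 2: size of $\Pi$.** Let $q_n=(8Br)^n(n!)^{\theta-1}=\big((8Br)^{pn}/n!\big)^{1/p}$. Always $q_n\le e^{(8Br)^p/p}$. By $n!\ge(n/e)^n$, $q_n\le(e(8Br)^p/n)^{n/p}$ for $n\ge1$, which is at most $e^{-2n}$ once $n\ge e^{1+2p}(8Br)^p$. With Step 1, $\mathcal E(r)q_n\le e^{-n}$ when $n\ge C'(1+r^p)$ for a suitable $C'$. For smaller $n$ we use $\log(1+2N\mathcal E(r)q_n)\le C''(1+r^p)$. Therefore
$$\log\Pi(r)\le N\sum_{n<C'(1+r^p)}C''(1+r^p)+N\sum_n\log(1+2Ne^{-n})=O\big((1+r^p)^2\big).$$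

**Step 3: conclusion.** By Section 10, Step 4, and (28), $\log^+|\tau|$ and $\log^+|\mathcal N|$ are $O(1+r^{2p})$ on $|x|\le r$. By (29), $f_i=u_i/\tau$ with $u_i=s\tau+(P\mathcal N-\mathcal NP)_{ii}$ entire, and $|u_i|\le|s||\tau|+2|\mathcal N|$ has the same kind of bound. Passing from $x$ to $z=z_0+x$ replaces $r$ by $r+|z_0|$ and changes only constants. So $u_i$ and $\tau$ are $O(e^{C|z|^{2p}})$, with $2p=4$ in general and $2p=2$ if $\alpha=0$. By the facts after Definition 4, $T(r,f_i)\le T(r,u_i)+T(r,1/\tau)=T(r,u_i)+T(r,\tau)+O(1)=O(r^{2p})$.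

**Step 4: sharpness for $\alpha=0$, $N\ge3$.** Fix a lattice with Weierstrass functions $\zeta,\wp$, $\zeta'=-\wp$. For $a+b+c=0$ with $a,b,c$ not in the lattice,
$$(\zeta(a)+\zeta(b)+\zeta(c))^2=\wp(a)+\wp(b)+\wp(c).\tag{30}$$
To see this, fix $c$ and set $b=-a-c$. Both sides are elliptic in $a$, because the quasi-periods of $\zeta(a)+\zeta(-a-c)$ cancel. Near $a=0$, $\zeta(a)+\zeta(-c-a)+\zeta(c)=\frac1a+\wp(c)a+O(a^2)$, with square $\frac1{a^2}+2\wp(c)+O(a)$, and the right side of (30) is also $\frac1{a^2}+2\wp(c)+O(a)$. By the symmetry of $a$ and $b$ the same holds at $b=0$. The difference is elliptic without poles, hence constant, and it vanishes at $a=0$.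

Take points $z_1,\dots,z_N$, indices mod $N$, with $z_{i+1}\not\equiv z_i$ modulo the lattice for all $i$ (for instance pairwise incongruent), and
$$f_i=\zeta(z-z_{i+1})-\zeta(z-z_i)+\zeta(z_{i+1}-z_i).$$
By (30) with $a=z-z_{i+1}$, $b=z_i-z$, $c=z_{i+1}-z_i$,
$$f_i^2\pm f_i'=\wp(z-z_{i+1})+\wp(z-z_i)+\wp(z_{i+1}-z_i)\pm\big(\wp(z-z_i)-\wp(z-z_{i+1})\big).$$
So $f_i^2-f_i'=2\wp(z-z_{i+1})+\wp(z_{i+1}-z_i)$ and $f_{i+1}^2+f_{i+1}'=2\wp(z-z_{i+1})+\wp(z_{i+2}-z_{i+1})$. Hence $f_{i+1}^2+f_{i+1}'=f_i^2-f_i'+\alpha_i$, which is the chain, with $\alpha_i=\wp(z_{i+2}-z_{i+1})-\wp(z_{i+1}-z_i)$; these sum to $\alpha=0$. Each $f_i$ is elliptic with poles at the points congruent to $z_i$ and $z_{i+1}$. So $n(t,f_i)\ge c't^2$ for large $t$, and $T(r,f_i)\ge c\,r^2$ for large $r$ with some $c>0$. $\blacksquare$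

## 12. Branch points for every even period

Here we prove part 3 of Theorem 2.

**Step 1: all even $N$, $\alpha=0$.** If $N$ is even and all $\alpha_i=0$, then $f_i=(-1)^ih$ solves the chain for any analytic $h$: both sides of every equation vanish. Take a branch of $\sqrt z$ near $z=1$ for $h$.

**Step 2: $N=4$, $\alpha=2$.** Let $(\alpha_1,\alpha_2,\alpha_3,\alpha_4)=(0,0,\frac12,\frac32)$. For small $z$ off the negative axis, with principal branches, let
$$I(z)=\int_0^zt^{-1/2}e^{-t^2/2}\,dt,\qquad q=\frac{I'}{1+I}=\frac{z^{-1/2}e^{-z^2/2}}{1+I(z)},$$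
$$f_3=\frac z2+\frac1{4z},\quad f_4=\frac z2-\frac1{4z},\quad f_1=f_3+q,\quad f_2=-f_1 .$$
Since $I''=-(\frac1{2z}+z)I'$, we get $q'=-\frac q{2z}-zq-q^2=-2f_3q-q^2$. The four equations hold:

- $i=1$: both sides are $0$.
- $i=2$: $(f_2+f_3)'=-q'=2f_3q+q^2=(f_3+q)^2-f_3^2=f_2^2-f_3^2$.
- $i=3$: $(f_3+f_4)'=1$ and $f_3^2-f_4^2+\frac12=z\cdot\frac1{2z}+\frac12=1$.
- $i=4$: $(f_4+f_1)'=(z+q)'=1+q'$ and $f_4^2-f_1^2+\frac32=(f_4^2-f_3^2)-2f_3q-q^2+\frac32=-\frac12+q'+\frac32=1+q'$.

Integrating the power series of $e^{-t^2/2}$ termwise, $I(z)=z^{1/2}h(z)$ with $h$ entire. So $q=z^{-1/2}(1+o(1))$ as $z\to0$. If $f_1$, started at a small positive point, extended meromorphically to $\mathbb C$, then $q=f_1-f_3$ would be meromorphic at $0$ and behave like a constant times an integer power of $z$ there, which contradicts $q\sim z^{-1/2}$ on the positive axis. So $f_1$, and $f_2=-f_1$, do not extend.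

**Step 3: from $N$ to $N+2$.** Given a solution of period $N$, append $f_{N+1}=-f_N$ and $f_{N+2}=f_N$, with new constants $0,0,\alpha_N^{\mathrm{old}}$ in the places $N,N+1,N+2$. Equations $N$ and $N+1$ read $0=0$. Equation $N+2$ is $(f_N+f_1)'=f_N^2-f_1^2+\alpha_N^{\mathrm{old}}$, the old equation $N$. The sum $\alpha$ is unchanged. Starting from Step 2 we get non-meromorphic solutions with $\alpha=2\ne0$ for every even $N\ge4$. Together with Section 4 for part 2 and Section 11 for part 1, this proves Theorem 2. $\blacksquare$
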